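# Carathéodory completeness without finite compactness in $\mathbb C^n$, $n\ge 2$

Throughout, $\mathbb E$ is the open unit disc in $\mathbb C$, $D\subset\mathbb C^n$ is a bounded domain, and $\mathcal O(D,\mathbb E)$ is the set of holomorphic maps $D\to\mathbb E$.

## 1. Complete should mean finitely compact: disc, polydisc, annulus, punctured disc

Measure the distance of two points of $D$ by how far apart a holomorphic function $D\to\mathbb E$ can push them. This is the **Carathéodory pseudodistance**
$$c_D(z',z'')=\sup\{\tanh^{-1}|f(z'')| : f\in\mathcal O(D,\mathbb E),\ f(z')=0\}.$$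
There are two ways of saying that the boundary of $D$ is infinitely far away.

**Definition.** $D$ is *$c_D$-finitely compact* if every ball $\{z\in D:c_D(a,z)<r\}$, with $a\in D$ and $r>0$, is relatively compact in $D$ for the usual topology. $D$ is *$c_D$-complete* if every $c_D$-Cauchy sequence in $D$ converges in $(D,c_D)$ to a point of $D$.

Are these the same property? The natural first guess is yes. One direction is immediate: if $D$ is $c_D$-finitely compact, a Cauchy sequence is bounded, so it lies in a relatively compact ball, so a subsequence converges in $D$, and then the whole sequence converges. The question is the converse.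

We need a few standard facts.

**The metric $c_D$.** Write $p(\lambda,\mu)=\tanh^{-1}\left|\frac{\lambda-\mu}{1-\bar\lambda\mu}\right|$ for the Poincaré distance of $\mathbb E$. Composing with automorphisms of $\mathbb E$, we may drop the normalization $f(z')=0$: $c_D(x,y)=\sup_f p(f(x),f(y))$ over all $f\in\mathcal O(D,\mathbb E)$. Hence $c_D$ is symmetric and satisfies the triangle inequality, and for every $f\in\mathcal O(D,\mathbb E)$
$$c_D(x,y)\ \ge\ \tanh^{-1}\left|\frac{f(x)-f(y)}{1-\overline{f(x)}f(y)}\right|\ \ge\ \tanh^{-1}\frac{|f(x)-f(y)|}{2}, \tag{1}$$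
because the denominator has modulus less than $2$. Also, holomorphic maps $F:D\to D'$ do not increase Carathéodory distances: if $f\in\mathcal O(D',\mathbb E)$, then $f\circ F\in\mathcal O(D,\mathbb E)$.

**The topology.** Suppose $D\subset\{|z|<M\}$. Applying (1) to $z_k/M$ gives $c_D(x,y)\ge\tanh^{-1}(|x_k-y_k|/2M)$, so $c_D$ is a distance, and convergence in $c_D$ implies Euclidean convergence. Conversely, suppose $B(p,2\rho_0)\subset D$ is a Euclidean ball and $z,w\in B(p,\rho_0)$. Then $B(z,\rho_0)\subset D$. If $f\in\mathcal O(D,\mathbb E)$, $f(z)=0$ and $0<|w-z|<\rho_0$, the Schwarz lemma for $\lambda\mapsto f\bigl(z+\lambda\rho_0\frac{w-z}{|w-z|}\bigr)$ gives $|f(w)|\le|w-z|/\rho_0$. For $|w-z|\le\rho_0/2$ this yields $c_D(z,w)\le\tanh^{-1}(|z-w|/\rho_0)\le\frac{2}{\rho_0}|z-w|$, since $\tanh^{-1}x\le 2x$ on $[0,\frac12]$. Subdividing the segment from $z$ to $w$ and using the triangle inequality,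
$$c_D(z,w)\le\frac{2}{\rho_0}|z-w|\qquad\text{for all } z,w\in B(p,\rho_0). \tag{2}$$
So $c_D$ induces the usual topology.

**The guarding principle.** If $f\in\mathcal O(D,\mathbb E)$ and $|f(x_m)|\to1$, then $c_D(x_1,x_m)\to\infty$. Indeed, the quotient $q_m$ in (1) for the pair $x_1,x_m$ satisfies
$$1-|q_m|^2=\frac{(1-|f(x_1)|^2)(1-|f(x_m)|^2)}{|1-\overline{f(x_1)}f(x_m)|^2}\le\frac{(1-|f(x_1)|^2)(1-|f(x_m)|^2)}{(1-|f(x_1)|)^2}\to0 .$$
We say that $f$ *guards* the part of the boundary where $|f|\to1$. No $c_D$-bounded sequence can approach a guarded part.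

Now test the guess.

*Disc and polydisc.* In $\mathbb E^n$ we have $c(0,z)=\tanh^{-1}\max_k|z_k|$: the coordinate functions give $\ge$, and the Schwarz lemma on the disc $\lambda\mapsto\lambda z/\max_k|z_k|$ gives $\le$. Balls about $0$ are smaller concentric polydiscs, and any ball lies in a ball about $0$. So $\mathbb E^n$ is finitely compact, hence complete.

*Annulus $\{\beta^2<|s|<1\}$.* The outer circle is guarded by $s$ and the inner one by $\beta^2/s$. So no $c$-bounded sequence approaches the boundary, and the annulus is finitely compact and complete.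

*Punctured disc $\mathbb E\setminus\{0\}$.* Bounded holomorphic functions extend over $0$, so $c_{\mathbb E\setminus\{0\}}$ is the restriction of $c_{\mathbb E}$. The points $1/(m+1)$ form a Cauchy sequence without limit in the domain: neither complete nor finitely compact.

So the guess survives. For $n=1$ it is a theorem: every $c_D$-complete bounded plane domain is $c_D$-finitely compact, by M. A. Selby (*On completeness with respect to the Carathéodory metric*, Canad. Math. Bull. 17 (1974), 261–263) and N. Sibony (*Prolongement de fonctions holomorphes bornées et métrique de Carathéodory*, Invent. Math. 29 (1975), 205–230); see also Jarnicki–Pflug, *Invariant Distances and Metrics in Complex Analysis*. We shall see that in every dimension $n\ge2$ the guess is wrong.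

## 2. The intermediate point that Hopf–Rinow needs

A geometer would try to prove the guess as in the Hopf–Rinow theorem. Fix $a$, and let $r^*$ be the supremum of the $r$ for which the $c_D$-ball of radius $r$ about $a$ is relatively compact. If $r^*<\infty$, first show that the ball of radius $r^*$ is totally bounded; by completeness it is then relatively compact, and one tries to go a little further. For total boundedness, take $y$ with $c_D(a,y)<r^*$ and look for a point $q$ with
$$c_D(a,q)<r^*-\varepsilon,\qquad c_D(q,y)<2\varepsilon .$$
Then a finite $\varepsilon$-net of the smaller, relatively compact ball is a $3\varepsilon$-net of the big one. If distance is the infimum of lengths of curves, such a $q$ lies on a nearly shortest curve from $a$ to $y$. But $c_D$ is defined by functions, not by curves, and nothing supplies $q$. The argument stops exactly here.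

**Definition.** The $c_D$-length of a curve $\gamma:[0,1]\to D$ is $L(\gamma)=\sup\sum_i c_D(\gamma(t_{i-1}),\gamma(t_i))$ over partitions of $[0,1]$. The *inner Carathéodory distance* $c_D^i(x,y)$ is the infimum of $L(\gamma)$ over all curves in $D$ from $x$ to $y$.

The same recipe applied to the unit circle with the chordal metric gives arc length: antipodal points have chordal distance $2$ and inner distance $\pi$. In the disc nothing changes between $0$ and $z$, because $c_{\mathbb E}$ is additive along a radius.

What would a counterexample look like? Suppose $D$ is $c_D$-complete and some ball $B$ is not relatively compact. The closure of $B$ in $D$ is a closed, noncompact subset of a complete metric space, so it is not totally bounded, and neither is $B$. Hence for some $\eta>0$ no finite family of $\eta$-balls covers $B$, and we can choose inductively points $y_1,y_2,\dots\in B$ with pairwise distances $\ge\eta$. So we need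

- points $x_j$ that *no* function in $\mathcal O(D,\mathbb E)$ moves far from $a$, and
- functions in $\mathcal O(D,\mathbb E)$ that keep the $x_j$ a fixed distance apart.

This can be achieved.

**Theorem 1.** Let $0<\beta\le\frac1{10}$. There is an explicit bounded domain $D=D_\beta\subset\mathbb C^2$ that is $c_D$-complete, with a point $a\in D$ and points $x_j\in D$ $(j\ge2)$ that converge in $\mathbb C^2$ to a point of $\partial D$ and satisfy $c_D(a,x_j)\le\tanh^{-1}(2.2\sqrt\beta)<1$ for all $j\ge2$. Hence $D$ is not $c_D$-finitely compact.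

**Theorem 2.**
(a) For every $n\ge2$ and $\varepsilon>0$ there are a bounded $c_D$-complete domain $D\subset\mathbb C^n$ and a point $a\in D$ such that the ball $\{z\in D:c_D(a,z)<\varepsilon\}$ is not relatively compact in $D$. This ball contains an infinite sequence whose pairwise $c_D$-distances are bounded below by a positive constant.
(b) Each such $D$ is finitely compact for the inner Carathéodory distance $c_D^i$. In the notation of Theorem 1, $c_D^i(a,x_j)\to\infty$ while $c_D(a,x_j)<1$; so $c_D^i/c_D$ is unbounded.
(c) The two notions coincide for all bounded domains of $\mathbb C^n$ if and only if $n=1$.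

In (c), the case $n=1$ is the theorem of Selby and Sibony quoted above; it is used only there.

## 3. Two sheets that cross $j$ times near the rim

To keep $x_j$ close to $a$, place them on two one-dimensional sheets that cross. Here is the model computation on the disc. Let $f_0,f_j\in\mathcal O(\mathbb E,\mathbb E)$ agree at all $j$ solutions of $s^j=\beta$. Then $d=f_j-f_0$ has $|d|\le2$ and is divisible by $b(s)=\frac{s^j-\beta}{1-\beta s^j}$, which has simple zeros at these points and modulus $1$ on the circle. By the maximum principle $|d|\le2|b|$, so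
$$|f_j(0)-f_0(0)|\le2\beta .$$
The bound does not depend on $j$: the crossing points have modulus $\beta^{1/j}\to1$, but there are $j$ of them, and the product of their moduli is always $\beta$.

Why not a single crossing? Suppose the sheets are graphs $v=g_j(s)$ with $|g_j|<R$, and each crosses $v=1$ at a point $p_j$ in a fixed compact set. By Montel, a subsequence of the $g_j$ converges locally uniformly to some $g$ with $g(p)=1$ at a limit $p$ of the $p_j$. So $g\not\equiv0$, and away from the isolated zeros of $g$ the sheets do not run to $\{v=0\}$; they accumulate elsewhere. We want the sheets to run off to the boundary set $\{v=0\}$ over every compact set of $s$, so the crossings must move to the rim. A *single* crossing at $p_j$ with $|p_j|\to1$ gives in the model only $|f_j(0)-f_0(0)|\le2|p_j|$, which becomes worthless. Many crossings near the rim do both jobs.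

A sheet that does this is $v=Rs^j$ with $R=1/\beta$: it meets $v=1$ exactly where $s^j=\beta$, and it tends to $v=0$ where $|s|<1$. One adjustment is needed. Over the disc all these sheets pass through $(0,0)$. So we replace the disc by the annulus
$$A=\{s\in\mathbb C:\beta^2<|s|<1\},$$
whose inner circle is guarded by $\beta^2/s$, and replace the center $0$ by $s=\beta$. The maximum principle takes this form.

**Lemma 3 (three circles, at the middle circle).** Let $h$ be holomorphic on $A$ with $\limsup_{|s|\to1}|h|\le M_1$ and $\limsup_{|s|\to\beta^2}|h|\le M_2$. Then $|h(\beta)|\le\sqrt{M_1M_2}$.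

*Proof.* The function $k(s)=h(s)h(\beta^2/s)$ is holomorphic on $A$ and $k(\beta)=h(\beta)^2$. For $\beta<r<1$ put $M(r)=\max_{|s|=r}|h|$ and use the same notation for the radius $\beta^2/r$. The map $s\mapsto\beta^2/s$ exchanges the circles $|s|=r$ and $|s|=\beta^2/r$. So on both of them $|k|\le M(r)M(\beta^2/r)$, and by the maximum principle $|h(\beta)|^2\le M(r)M(\beta^2/r)$. Let $r\to1$. $\blacksquare$

## 4. The functions $G$, $H_j$ and the domain

Fix $0<\beta\le\frac1{10}$ and $R=1/\beta\ge10$. Put
$$\Omega=A\times\{v\in\mathbb C:0<|v|<R\},\qquad E_0=\{(s,1):s\in A\},\qquad E_j=\{(s,Rs^j):s\in A\}\ (j\ge1),$$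
and $X=\bigcup_{j\ge0}E_j$. The domain will be a neighborhood of $X$. It must be thin near $v=0$, and it must carry bounded functions $H_j$ that are large on $E_j$ and vanish on all other sheets.

**Step 1: the functions.** *The purpose is to write down a function vanishing on $X$ and functions vanishing on all sheets but one.* For $1\le N\le\infty$ let $P_N(s)=\prod_{1\le i<N}(1-s^i)$; these are holomorphic and zero-free on $\mathbb E$, with $P_1=1$. On $\Omega$ define
$$G(s,v)=(v-1)\prod_{k\ge1}\Bigl(1-\frac{Rs^k}{v}\Bigr),\qquad G_j(s,v)=(v-1)\prod_{k\ge1,\,k\ne j}\Bigl(1-\frac{Rs^k}{v}\Bigr),$$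
$$H_j(s,v)=\frac{s^{j(j-1)/2}\,G_j(s,v)}{P_j(s)\,P_\infty(s)},\qquad j\ge1 .$$
Since $\sum_kR|s|^k/|v|$ converges locally uniformly on $\Omega$, the products converge and all these functions are holomorphic on $\Omega$. Clearly $G=0$ on $X$.

**Step 2: the prefactor makes $H_j$ die out at fixed points.** *The purpose is to have only finitely many active conditions near each point of $\Omega$.* We claim
$$H_j\to0\quad\text{locally uniformly on }\Omega\text{ as }j\to\infty. \tag{3}$$
On a compact subset of $\Omega$ we have $|s|\le\rho<1$ and $|v|\ge\eta>0$ for some $\rho,\eta$. Then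
$$|G_j|\le(R+1)\prod_{k\ge1}\Bigl(1+\frac{R\rho^k}{\eta}\Bigr),\qquad |P_j|,|P_\infty|\ge\prod_{i\ge1}(1-\rho^i)>0,\qquad |s|^{j(j-1)/2}\le\rho^{j(j-1)/2}\to0 .$$
The first two bounds do not depend on $j$, so (3) follows.

**Step 3: $H_j$ in the coordinate adapted to $E_j$.** *The purpose is to read off the size of $H_j$ near $E_j$.* Put $t=Rs^j/v$, so that $E_j=\{t=1\}$. For $k=j+i$ with $i\ge1$ we have $Rs^k/v=ts^i$. For $k=j-i$ with $1\le i\le j-1$,
$$1-\frac{Rs^k}{v}=1-ts^{-i}=(-t)s^{-i}\Bigl(1-\frac{s^i}{t}\Bigr).$$
The factors $(-t)s^{-i}$, $1\le i\le j-1$, multiply to $(-t)^{j-1}s^{-j(j-1)/2}$. Hence $G=(1-t)G_j$ and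
$$G_j=(v-1)(-t)^{j-1}s^{-j(j-1)/2}\prod_{i\ge1}(1-ts^i)\prod_{i=1}^{j-1}\Bigl(1-\frac{s^i}{t}\Bigr), \tag{4}$$
$$H_j=(v-1)(-t)^{j-1}\,\frac{\prod_{i\ge1}(1-ts^i)\prod_{i=1}^{j-1}(1-s^i/t)}{P_\infty(s)P_j(s)} . \tag{5}$$
So the power of $s$ in the definition of $H_j$ cancels the power in (4), and $P_\infty P_j$ is the value of the two products at $t=1$. Therefore
$$H_j=(-1)^{j-1}(Rs^j-1)\ \text{ on }E_j,\qquad H_j=0\ \text{ on }E_k\ \text{ for all }k\ne j,\ k\ge0. \tag{6}$$
The zeros come from the factor $v-1$ for $k=0$ and from the factor $1-Rs^k/v$ for $k\ge1$.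

As a check by hand: for $j=1$, on $v=Rs$ the product over $k\ge2$ is $\prod_{k\ge2}(1-s^{k-1})=P_\infty$, so $H_1=Rs-1$. For $j=2$, on $v=Rs^2$ the factor with $k=1$ is $1-s^{-1}=-s^{-1}(1-s)$; multiplied by the prefactor $s$ and divided by $P_2=1-s$ it gives $-1$, so $H_2=-(Rs^2-1)$.

**Step 4: the domain.** *The purpose is to cut out a domain on which all the functions above are bounded by the right constants.* Let
$$U=\{x\in\Omega:\ |G(x)|<1,\ |H_j(x)|<R+2\ \text{for all }j\ge1\}.$$

*$U$ is open.* By (3), each point of $\Omega$ has a neighborhood on which all but finitely many of the conditions on $H_j$ hold automatically; the rest are finitely many open conditions.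

*$X\subset U$.* First, $X\subset\Omega$, because $0<|Rs^j|<R$ and $R>1$. On $X$ we have $G=0$. By (6), on $X$ each $H_j$ is either $0$ or of modulus $|Rs^j-1|<R+1$.

*$X$ is connected.* Each sheet is connected, and for $j\ge1$ the sheet $E_j$ meets $E_0$ at the points $(s,1)$ with $s^j=\beta$. There $|s|=\beta^{1/j}\in[\beta,1)$, so $s\in A$.

**Definition.** $D=D_\beta$ is the connected component of $U$ that contains $X$.

This is a bounded domain in $\mathbb C^2$. By construction the following functions belong to $\mathcal O(D,\mathbb E)$:
$$s,\qquad \beta^2/s,\qquad v/R,\qquad G,\qquad H_j/(R+2)\quad(j\ge1). \tag{7}$$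

## 5. A sequence at bounded distance running to $(\beta,0)$

*This section proves the first half of Theorem 1: no function in $\mathcal O(D,\mathbb E)$ can carry $x_j$ far from $a$.* Let
$$a=(\beta,1)\in E_0,\qquad x_j=(\beta,R\beta^j)=(\beta,\beta^{j-1})\in E_j\quad(j\ge2).$$
Then $x_j\to(\beta,0)$, which is not in $\Omega$, hence not in $D$; so it is a point of $\partial D$.

Let $f\in\mathcal O(D,\mathbb E)$ with $f(a)=0$. The function $d(s)=f(s,Rs^j)-f(s,1)$ is holomorphic on $A$, since both sheets lie in $D$. It satisfies $|d|\le2$, and it vanishes wherever $Rs^j=1$, that is, at the $j$ zeros of $s^j-\beta$. These zeros are simple and lie in $A$, so $h=d/(s^j-\beta)$ is holomorphic on $A$.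

As $|s|\to1$, $|s^j-\beta|\ge|s|^j-\beta\to1-\beta$. As $|s|\to\beta^2$, $|s^j-\beta|\ge\beta-|s|^j\to\beta-\beta^{2j}\ge\beta-\beta^4$, since $j\ge2$. Hence
$$\limsup_{|s|\to1}|h|\le\frac2{1-\beta},\qquad\limsup_{|s|\to\beta^2}|h|\le\frac2{\beta-\beta^4},$$
and Lemma 3 gives $|h(\beta)|\le 2/\sqrt{(1-\beta)(\beta-\beta^4)}$. Since $f(a)=0$ we have $f(x_j)=d(\beta)$. As $|\beta^j-\beta|\le\beta$,
$$|f(x_j)|=|\beta^j-\beta|\,|h(\beta)|\le\frac{2\beta}{\sqrt{(1-\beta)(\beta-\beta^4)}}=\frac{2\sqrt\beta}{\sqrt{(1-\beta)(1-\beta^3)}}\le\frac{2\sqrt\beta}{\sqrt{0.9\cdot0.999}}<2.2\sqrt\beta .$$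
Take the supremum over $f$:
$$c_D(a,x_j)\le\tanh^{-1}(2.2\sqrt\beta)\qquad\text{for all }j\ge2. \tag{8}$$
Since $2.2\sqrt{1/10}<0.70<\tanh1$, the right side is less than $1$. The ball $\{c_D(a,\cdot)<1\}$ contains the sequence $(x_j)$, which converges to a point outside $D$. So this ball is not relatively compact, and $D$ is not $c_D$-finitely compact.

## 6. Every Cauchy sequence stays away from the boundary

*This section proves that $D$ is $c_D$-complete.* Let $(x_m)$ now denote a $c_D$-Cauchy sequence in $D$. Since $D$ is bounded, some subsequence converges in $\mathbb C^2$. If its limit $x_*$ lies in $D$, then the subsequence converges to $x_*$ in $c_D$ by (2), and so does the whole Cauchy sequence. It remains to exclude that, after passing to a subsequence (still Cauchy),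
$$x_m=(s_m,v_m)\to x_*=(s_*,v_*)\notin D .$$
Suppose this happens. Note that $c_D(x_1,x_m)$ is bounded.

**Case 1: $|s_*|=1$, or $|s_*|=\beta^2$, or $|v_*|=R$.** *These faces of $\Omega$ are guarded.* One of $s$, $\beta^2/s$, $v/R$ has modulus tending to $1$ along $(x_m)$, contradicting the guarding principle.

**Case 2: $x_*\in\Omega$.** *Here $x_*$ lies on a wall that we built, and the wall is guarded by the function that defines it.* By continuity $|G(x_*)|\le1$ and $|H_j(x_*)|\le R+2$ for all $j$. If all these inequalities were strict, then $x_*\in U$. The component of $U$ containing $x_*$ is an open neighborhood of $x_*$, so it contains $x_m\in D$ for large $m$; hence it is $D$, and $x_*\in D$, a contradiction. So $|G(x_*)|=1$ or $|H_j(x_*)|=R+2$ for some $j$. Then $G$ or $H_j/(R+2)$ has modulus tending to $1$ along $(x_m)$, contradicting the guarding principle.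

**Case 3: $v_*=0$ and $\beta^2<|s_*|<1$.** This is all that remains. No single function in (7) has been shown to guard $\{v=0\}$, and none in $\mathcal O(D,\mathbb E)$ can guard the point $(\beta,0)$, because (8) bounds the distances $c_D(a,x_j)$ in Section 5. So boundedness of the sequence is not enough and we must use the Cauchy property. The plan: near $v=0$ the condition $|G|<1$ forces $x_m$ to hug some sheet $E_{j_m}$ with $j_m\to\infty$. There $H_{j_m}$ is bounded below, while at a fixed point $H_j\to0$. A Cauchy sequence cannot do both.

Fix $\rho<1$ with $|s_m|\le\rho$ for all large $m$, and put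
$$\kappa=\prod_{i\ge1}(1-\rho^{i-1/2})>0,\qquad\Lambda=\prod_{i\ge1}(1+\rho^i)<\infty,\qquad\delta=\frac{\kappa^2}{4\Lambda^2}\in(0,1).$$

**Claim.** There are integers $j_m\to\infty$ with $|H_{j_m}(x_m)|\ge\delta$ for all large $m$.

*Step A: choose the nearest sheet.* Consider large $m$ with $|v_m|\le\frac12$, and write $(s,v)=(s_m,v_m)$. As $j$ runs through $\mathbb Z$, the numbers $|Rs^j/v|$ form a geometric progression of ratio $|s|$. So exactly one $j=j_m$ gives $t=Rs^j/v$ with
$$|s|^{1/2}<|t|\le|s|^{-1/2}. \tag{9}$$
Since $|s|>\beta^2$, we have $|s|^{-1/2}<\beta^{-1}$, and so $|s|^j=\beta|t||v|\le\beta|s|^{-1/2}|v|\le|v|$. Taking logarithms, $j\log(1/|s|)\ge\log(1/|v|)>0$, so $j\ge1$; and $\log(1/|s|)<2\log(1/\beta)$, so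
$$j_m\ge\frac{\log(1/|v_m|)}{2\log(1/\beta)}\to\infty .$$

*Step B: $G_j$ is huge at $x_m$.* By (9), $|ts^i|\le|s|^{i-1/2}\le\rho^{i-1/2}$ and $|s^i/t|\le|s|^{i-1/2}\le\rho^{i-1/2}$ for $i\ge1$. So each of the two products in (4) has modulus at least $\kappa$; for the finite product recall that all factors of $\kappa$ lie in $(0,1)$. Also $|v-1|\ge\frac12$ and $|t|^{j-1}\ge|s|^{(j-1)/2}$. Hence
$$|G_j(x_m)|\ge\tfrac12\kappa^2|s|^{\frac{j-1}2-\frac{j(j-1)}2}=\tfrac12\kappa^2|s|^{-(j-1)^2/2}\ge\tfrac12\kappa^2\rho^{-(j-1)^2/2}.$$

*Step C: so $x_m$ hugs $E_j$.* Since $x_m\in D$, $|1-t|\,|G_j(x_m)|=|G(x_m)|<1$. Therefore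
$$|1-t|<2\kappa^{-2}\rho^{(j-1)^2/2},$$
and $j_m|1-t|\to0$ as $m\to\infty$. The Gaussian decay beats the factor $j_m$. By Bernoulli's inequality, for large $m$,
$$|t|^{j-1}\ge(1-|1-t|)^{j-1}\ge1-(j-1)|1-t|\ge\tfrac12 .$$

*Step D: $H_j$ is bounded below.* In (5) we have $|v-1|\ge\frac12$, $|t|^{j-1}\ge\frac12$, each product in the numerator is $\ge\kappa$ in modulus, and $|P_\infty|,|P_j|\le\Lambda$. So $|H_{j_m}(x_m)|\ge\frac12\cdot\frac12\cdot\kappa^2/\Lambda^2=\delta$ for all large $m$. This proves the claim.

*Step E: contradiction with the Cauchy property.* Choose $m_0$ with $c_D(x_m,x_{m_0})\le\tanh^{-1}\frac{\delta}{4(R+2)}$ for all $m\ge m_0$; the argument is less than $1$ since $\delta<1$. Apply (1) to $f=H_j/(R+2)$, for all $j$ at once: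
$$|H_j(x_m)-H_j(x_{m_0})|\le\frac\delta2\qquad\text{for all }j\ge1,\ m\ge m_0 .$$
By (3) there is $J$ with $|H_j(x_{m_0})|<\delta/2$ for $j\ge J$. Hence $|H_j(x_m)|<\delta$ for all $j\ge J$ and $m\ge m_0$. Since $j_m\to\infty$, this contradicts the claim.

All cases are impossible, so $D$ is $c_D$-complete. Together with Section 5 this proves Theorem 1: a $c_D$-complete bounded domain need not be $c_D$-finitely compact. $\blacksquare$

## 7. Small balls, all dimensions $n\ge2$, and the inner distance

**Theorem 2(a), case $n=2$.** *We shrink $\beta$ and use the $H_j$ to separate.* Take $D_\beta$ with $\beta\le\frac1{10}$ and $2.2\sqrt\beta<\tanh\varepsilon$. By (8) all $x_j$ of Section 5 lie in the ball of radius $\varepsilon$ about $a$, and they converge to a boundary point, so this ball is not relatively compact. For $j\ne k$ with $j,k\ge2$, (6) gives $H_j(x_k)=0$ and $|H_j(x_j)|=|R\beta^j-1|=1-\beta^{j-1}\ge1-\beta$. With $f=H_j/(R+2)$ in (1), where $f(x_k)=0$,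
$$c_D(x_j,x_k)\ge\tanh^{-1}\frac{1-\beta}{R+2}>0 .$$

**Theorem 2(a), case $n\ge3$.** *We multiply by a polydisc.* With $\beta$ as before, let $\tilde D=D_\beta\times\mathbb E^{n-2}$, a bounded domain in $\mathbb C^n$.

For completeness, let $(y_m,w_m)$ be $c_{\tilde D}$-Cauchy. The projections do not increase Carathéodory distances, so $(y_m)$ is Cauchy in $D_\beta$ and $(w_m)$ is Cauchy in $\mathbb E^{n-2}$. Both are complete: $D_\beta$ by Theorem 1, the polydisc by Section 1. So $(y_m,w_m)$ converges in the usual topology to a point of $\tilde D$, and therefore in $c_{\tilde D}$.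

The inclusion $x\mapsto(x,0)$ does not increase distances, so $c_{\tilde D}((a,0),(x_j,0))\le c_{D_\beta}(a,x_j)<\varepsilon$. The points $(x_j,0)$ converge to $((\beta,0),0)\in\partial\tilde D$, so the $\varepsilon$-ball about $(a,0)$ is not relatively compact. Since the projection to $D_\beta$ does not increase distances, $c_{\tilde D}((x_j,0),(x_k,0))\ge c_{D_\beta}(x_j,x_k)$, which is bounded below for $j\ne k$. This proves (a). $\blacksquare$

**Theorem 2(b).** *We show that Hopf–Rinow does apply once $c_D$ is replaced by $c_D^i$.* Let $D$ be a bounded $c_D$-complete domain. The partition $\{0,1\}$ gives $L(\gamma)\ge c_D(\gamma(0),\gamma(1))$, so $c_D\le c_D^i$.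

*Topology.* Let $B(p,2\rho_0)\subset D$. A segment between points $z,w\in B(p,\rho_0)$ stays in $B(p,\rho_0)$, and by (2) its $c_D$-length is at most $\frac2{\rho_0}|z-w|$. So
$$c_D\le c_D^i\le\frac2{\rho_0}|z-w|\qquad\text{on }B(p,\rho_0).$$
Since $D$ is connected, any two points are joined by a chain of such segments, and $c_D^i$ is finite. The displayed inequality, together with the fact that $c_D$ induces the usual topology, shows that $c_D^i$ does as well. In particular $(D,c_D^i)$ is locally compact.

*$c_D^i$ is a length metric* (this is the general fact that the intrinsic metric induced by a metric is intrinsic; Burago–Burago–Ivanov, *A Course in Metric Geometry*, Section 2.3). Let $\gamma$ be a curve from $x$ to $y$ with $L(\gamma)<\infty$. It is also continuous for $c_D^i$, since the topologies agree. For any partition, $c_D^i(\gamma(t_{i-1}),\gamma(t_i))\le L(\gamma|_{[t_{i-1},t_i]})$, and the right sides sum to $L(\gamma)$. So the $c_D^i$-length of $\gamma$ is at most $L(\gamma)$. Taking the infimum over $\gamma$, the infimum of $c_D^i$-lengths of curves from $x$ to $y$ is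 at most $c_D^i(x,y)$; it is trivially at least $c_D^i(x,y)$.

*Completeness.* A $c_D^i$-Cauchy sequence is $c_D$-Cauchy because $c_D\le c_D^i$. So it converges in the usual topology to a point of $D$, hence also in $c_D^i$.

*Conclusion.* $(D,c_D^i)$ is a complete, locally compact length space. By the Hopf–Rinow–Cohn-Vossen theorem (loc. cit., Theorem 2.5.28) its closed balls are compact. So $D$ is finitely compact for $c_D^i$, and this applies to each domain in (a).

Now let $D=D_\beta$ as in Theorem 1. Each ball $\{c_D^i(a,\cdot)\le r\}$ is a compact subset of $D$. Since $x_j\to(\beta,0)\notin D$, it contains only finitely many $x_j$. Hence $c_D^i(a,x_j)\to\infty$, while $0<c_D(a,x_j)<1$ by (8), and $c_D^i/c_D$ is unbounded. In particular $c_D$ is not a length metric on $D_\beta$, which is precisely what the argument of Section 2 was missing. $\blacksquare$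

**Theorem 2(c).** For $n\ge2$ the notions differ by (a). For $n=1$ they coincide: finite compactness implies completeness by Section 1, and completeness implies finite compactness for bounded plane domains by the theorem of Selby and Sibony. $\blacksquare$
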